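\title{The superspace coinvariant ring of a real reflection group and its Coxeter complex}

\begin{abstract}
Let $W$ be a finite real reflection group and let $SR_W$ be the quotient of the algebra of polynomial differential forms by the ideal generated by the invariant forms without constant term. We prove that for every $k$ the part of $SR_W$ of exterior degree $k$ surjects $W$-equivariantly onto the permutation representation on the codimension-$k$ faces of the Coxeter complex, twisted by the determinant. The proof evaluates $k$-forms in the normal directions at one point of each face, chosen as the maximum of a concave function, and passes to leading terms. The surjection is an isomorphism for $k\le 1$, for $k$ at least the rank, and for all $k$ in rank at most three and in type $BC$. It is not an isomorphism for $F_4$ and $k=2,3$.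
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $W$ be a finite group generated by reflections of $V=\mathbb{R}^n$, and let $S=\mathbb{R}[x_1,\dots,x_n]$. The coinvariant algebra $R_W$ is the quotient of $S$ by the ideal generated by the $W$-invariant polynomials without constant term. Its dimension is $|W|$, which is also the number of chambers cut out by the reflecting hyperplanes. This paper is about the same comparison when polynomials are replaced by differential forms and chambers by faces of all dimensions.

Let
\[
\Omega=S\otimes\wedge\{dx_1,\dots,dx_n\}=\bigoplus_{k}\Omega^k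
\]
be the algebra of polynomial differential forms on $V$, bigraded by polynomial degree and by exterior degree $k$. The group $W$ acts on $\Omega$ and preserves both degrees. Let $SI_W\subseteq\Omega$ be the ideal generated by the $W$-invariant forms with vanishing constant term. The \emph{superspace coinvariant ring} is the bigraded $W$-module
\[
SR_W=\Omega/SI_W .
\]
We write $(SR_W)_k$ for its part of exterior degree $k$, so that $(SR_W)_0=R_W$. The reflecting hyperplanes subdivide $V$ into relatively open cones, the \emph{faces} of the \emph{Coxeter complex} $\mathcal{OP}_W$. Let $\mathcal{OP}_{W,k}$ be the set of faces of codimension $k$ and $\mathbb{R}[\mathcal{OP}_{W,k}]$ the permutation representation of $W$ on it. For $W=\mathfrak{S}_n$ permuting coordinates, a face records which coordinates are equal and how the distinct values are ordered, so $\mathcal{OP}_{W,k}$ is the set of ordered set partitions of $\{1,\dots,n\}$ into $n-k$ blocks.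

The smallest case shows what to expect. Let $W=\{\pm1\}$ act on $\mathbb{R}$. The invariant forms are the even polynomials and the odd polynomials times $dx$, so $SI_W=(x^2,\,x\,dx)$. Hence $(SR_W)_0$ has basis $1,x$ and $(SR_W)_1$ has basis $dx$. The faces are two rays, exchanged by $-1$, and the origin. The dimensions match in both degrees. The modules match after a twist: $-1$ fixes the origin but negates $dx$, so $(SR_W)_k\cong\mathbb{R}[\mathcal{OP}_{W,k}]\otimes\det$, where $\det$ is the determinant character. The twist has a geometric source. At a point of a face $F$ of codimension $k$, a $k$-form restricts to a top-degree form on the normal space of $F$, and the stabilizer of $F$ acts on such forms by $\det$.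

Two results are recorded in \cite{SCR}: for $W=\mathfrak{S}_n$ there is an isomorphism of ungraded $W$-modules $(SR_W)_k\cong\mathbb{R}[\mathcal{OP}_{W,k}]\otimes\det$ for every $k$, and in type $BC$ one has $\dim(SR_W)_k=\#\mathcal{OP}_{W,k}$ for every $k$. For an arbitrary real reflection group, \cite[Conjecture~2]{SCR} asserts that $(SR_W)_k$ surjects $W$-equivariantly onto $\mathbb{R}[\mathcal{OP}_{W,k}]\otimes\det$. We prove this conjecture; $W$ may be reducible and may fix nonzero vectors.

\begin{theorem}\label{thm:surj}
For every finite real reflection group $W$ and every $k\ge0$ there is a $W$-equivariant surjection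
\[
(SR_W)_k\twoheadrightarrow\mathbb{R}[\mathcal{OP}_{W,k}]\otimes\det .
\]
\end{theorem}

The examples above suggest that the surjection is always an isomorphism. This is true in many cases and false in general.

\begin{theorem}\label{thm:iso}
Let $r$ be the rank of $W$, that is, the codimension of $V^W$ in $V$, and for each $k$ let $\varphi_k$ be a surjection as in Theorem~\ref{thm:surj}.
\begin{enumerate}
\item[(a)] $\sum_k(-1)^k[\ker\varphi_k]=0$ in the representation ring of $W$.
\item[(b)] $\varphi_k$ is an isomorphism for $k=0$, for $k=1$ and for all $k\ge r$.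
\item[(c)] If $r\le3$, then $\varphi_k$ is an isomorphism for all $k$.
\item[(d)] In type $BC$, $\varphi_k$ is an isomorphism for all $k$; thus $(SR_W)_k\cong\mathbb{R}[\mathcal{OP}_{W,k}]\otimes\det$ as $W$-modules. This part uses the dimension formula quoted from \cite{SCR}.
\item[(e)] For $W$ of type $F_4$, $\dim(SR_W)_3\ge243>240=\#\mathcal{OP}_{W,3}$, and $\ker\varphi_2\cong\ker\varphi_3\ne0$.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:surj} is proved in Sections~\ref{sec:eval} and~\ref{sec:points}. Section~\ref{sec:eval} reduces it to finding lower-order corrections of the forms $f\omega$ with $f$ invariant, and finds them by hand for $B_2$; Section~\ref{sec:points} finds them in general. Part (a) of Theorem~\ref{thm:iso} is proved in Section~\ref{sec:euler}, parts (b)--(d) in Section~\ref{sec:extreme}, and part (e) in Section~\ref{sec:F4}.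

\section{Faces and invariants}\label{sec:background}

Fix a $W$-invariant inner product $\langle\cdot,\cdot\rangle$ on $V$ and take $x_1,\dots,x_n$ to be orthonormal coordinates. The action on forms is
$(w\cdot\omega)(x)(v_1,\dots,v_k)=\omega(w^{-1}x)(w^{-1}v_1,\dots,w^{-1}v_k)$.
Let $\mathcal{A}$ be the set of reflecting hyperplanes. For $H\in\mathcal{A}$ let $s_H$ be the reflection in $H$, let $a_H$ be a unit normal (of either sign), put $\alpha_H=\langle a_H,\cdot\rangle$, and let $P_Hv=\alpha_H(v)a_H$ be the orthogonal projection onto $\mathbb{R}a_H$. The group $W$ permutes $\mathcal{A}$, with $a_{wH}=\pm wa_H$ and $P_{wH}=wP_Hw^{-1}$. We write $\operatorname{pr}_X$ for the orthogonal projection onto a subspace $X$ and $\iota_v$ for contraction of a form with a vector field $v$.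

\subsection*{Faces}
The faces are the nonempty sets on which the sign vector $(\operatorname{sgn}\alpha_H(x))_{H\in\mathcal{A}}\in\{+,0,-\}^{\mathcal{A}}$ is constant. For a face $F$ let $X_F$ be the intersection of the hyperplanes $H\in\mathcal{A}$ that contain $F$. Inside $X_F$ the face is cut out by strict linear inequalities, one for each $H\not\supseteq F$. So $F$ is an open convex subset of $X_F$ and spans it, and every point of $\overline{F}\setminus F$ lies on some $H\not\supseteq X_F$. The \emph{normal space} $N_F=X_F^\perp$ is spanned by the $a_H$ with $H\supseteq X_F$, and $X_F$ is the common fixed space of the corresponding $s_H$. We use two standard facts.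
\begin{enumerate}
\item[(F1)] If $wF=F$, then $w$ fixes $F$, and hence $X_F$, pointwise.
\item[(F2)] Fix a chamber (a face of codimension $0$). The reflections in its $r$ walls are the simple reflections. The $W$-orbits on $\mathcal{OP}_{W,k}$ correspond to the $k$-element sets $T$ of simple reflections, and the orbit of $T$ is $W/W_T$, where $W_T$ is generated by $T$.
\end{enumerate}
In particular $\#\mathcal{OP}_{W,0}=|W|$, $\#\mathcal{OP}_{W,1}=r|W|/2$ and $\#\mathcal{OP}_{W,r}=1$.

\subsection*{Invariants}
We use the following facts.
\begin{enumerate}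
\item[(I1)] (Chevalley) $S^W=\mathbb{R}[f_1,\dots,f_n]$ for algebraically independent homogeneous \emph{basic invariants} $f_j$, of degrees $d_j\ge1$. Moreover $\dim R_W=|W|$, and $S\cong S^W\otimes R_W$ as graded $S^W$-modules.
\item[(I2)] (Solomon, 1963) The algebra $\Omega^W$ is generated by the $f_j$ and the $df_j$.
\item[(I3)] The Jacobian determinant of $f_1,\dots,f_n$ is a nonzero constant times $\prod_{H}\alpha_H$.
\end{enumerate}
By (I2), $SI_W$ is generated by the $f_j$ and $df_j$, so
\begin{equation}\label{eq:SI}
(SI_W)_k=\sum_j f_j\,\Omega^k+\sum_j df_j\wedge\Omega^{k-1}.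
\end{equation}
In particular $(SR_W)_k$ is a quotient of $R_W\otimes\wedge^kV^*$ and has finite dimension.

For $f\in S^W$ the gradient is equivariant: $\nabla f(wx)=w\nabla f(x)$. Taking $w=s_H$ shows that the polynomial $\langle\nabla f,a_H\rangle$ changes sign under $s_H$. It therefore vanishes on $H$. This has two consequences. First, for every face $F$,
\begin{equation}\label{eq:tangent}
\nabla f(x)\in X_F\qquad\text{for all }x\in X_F,
\end{equation}
because the $a_H$ with $H\supseteq X_F$ span $N_F$. Second, the quotient
\begin{equation}\label{eq:c}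
c_{f,H}=\frac{\langle\nabla f,a_H\rangle}{\alpha_H}
\end{equation}
is a polynomial. It does not depend on the sign of $a_H$, it satisfies $c_{f,wH}(wx)=c_{f,H}(x)$, and if $f$ is homogeneous of degree $d$ it is zero or homogeneous of degree $d-2$.

\section{Leading forms and evaluation along faces}\label{sec:eval}

The module $(SR_W)_k$ is graded, while a permutation representation is a space of functions on a finite set. The passage from one to the other is by leading terms. For $0\neq\omega\in\Omega^k$ the \emph{leading form} of $\omega$ is its nonzero component of highest polynomial degree. For a subspace $M\subseteq\Omega^k$ let $\operatorname{gr}M$ be the span of the leading forms of its elements.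

\begin{lemma}\label{lem:gr}
Let $M\subseteq\Omega^k$ be a $W$-stable $S$-submodule of finite codimension. If $(SI_W)_k\subseteq\operatorname{gr}M$, then there is a $W$-equivariant surjection $(SR_W)_k\twoheadrightarrow\Omega^k/M$.
\end{lemma}

\begin{proof}
Write $\Omega^k_d$ and $\Omega^k_{\le d}$ for the forms of polynomial degree $d$ and at most $d$. The space $\operatorname{gr}M$ is graded and $W$-stable, and $(\operatorname{gr}M)_d$ is the image of $M\cap\Omega^k_{\le d}$ in $\Omega^k_d$. Filter $\Omega^k/M$ by the images of the $\Omega^k_{\le d}$. The $d$-th quotient of this filtration is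
\[
\Omega^k_{\le d}\big/\bigl(M\cap\Omega^k_{\le d}+\Omega^k_{\le d-1}\bigr)=\Omega^k_d/(\operatorname{gr}M)_d .
\]
By Maschke's theorem a finite-dimensional $W$-module is isomorphic to the direct sum of the quotients of any filtration, so $\Omega^k/M\cong\Omega^k/\operatorname{gr}M$. The latter is a quotient of $\Omega^k/(SI_W)_k$.
\end{proof}

For $k=0$ the lemma applies at once. Let $p$ lie in a chamber and let $M$ be the ideal of polynomials vanishing on the orbit $Wp$. Then $f_j-f_j(p)\in M$, so $f_jS\subseteq\operatorname{gr}M$, and $R_W$ surjects onto the functions on $Wp$. To imitate this for $k$-forms, choose a point $p_F\in F$ in every face so that $p_{wF}=wp_F$. By (F1) such an \emph{equivariant choice} can be made by choosing $p_F$ freely for one face in each orbit. Define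
\[
E_k=\bigoplus_{F\in\mathcal{OP}_{W,k}}\wedge^kN_F^*,\qquad
\operatorname{ev}\colon\Omega^k\to E_k,\qquad \operatorname{ev}(\omega)_F=\omega(p_F)|_{N_F},
\]
and let $I_k=\ker\operatorname{ev}$. Each summand of $E_k$ is a line, and $w$ carries the summand of $F$ to that of $wF$ by pullback along $w^{-1}$.

\begin{lemma}\label{lem:ev}
For every equivariant choice of points the following hold.
\begin{enumerate}
\item[(i)] $E_k\cong\mathbb{R}[\mathcal{OP}_{W,k}]\otimes\det$.
\item[(ii)] $\operatorname{ev}$ is $W$-equivariant and surjective, and $I_k$ is a $W$-stable $S$-submodule.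
\item[(iii)] $df\wedge\Omega^{k-1}\subseteq I_k$ for every $f\in S^W$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $wF=F$, then $w$ is the identity on $X_F$ by (F1), so it acts on $\wedge^kN_F^*$ by $\det(w|_{N_F})^{-1}=\det w$. For one face $F_0$ in each orbit choose a generator $\lambda_{F_0}$ of its line and put $\lambda_{uF_0}=\det(u)\,u\cdot\lambda_{F_0}$; this is well defined by the previous sentence. Then $w\cdot\lambda_F=\det(w)\lambda_{wF}$ for all $w$ and $F$, which is the action on $\mathbb{R}[\mathcal{OP}_{W,k}]\otimes\det$.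

(ii) Equivariance follows from $p_{wF}=wp_F$ and $N_{wF}=wN_F$. The points $p_F$ are distinct because faces are disjoint, so for each $F$ some $g\in S$ is $1$ at $p_F$ and $0$ at the other points; if $\lambda$ is a constant form restricting to $\lambda_F$ on $N_F$, then $\operatorname{ev}(g\lambda)=\lambda_F$. Finally $\operatorname{ev}(g\omega)_F=g(p_F)\operatorname{ev}(\omega)_F$, so $I_k$ is an $S$-submodule.

(iii) By \eqref{eq:tangent}, $df(p_F)=\langle\nabla f(p_F),\cdot\rangle$ vanishes on $N_F$. The value of $df\wedge\eta$ on vectors $v_1,\dots,v_k\in N_F$ is a sum of terms with a factor $df(p_F)(v_i)=0$.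
\end{proof}

The space $df_j\wedge\Omega^{k-1}$ is spanned by homogeneous elements of $I_k$, so it lies in $\operatorname{gr}I_k$. By \eqref{eq:SI} and Lemmas~\ref{lem:gr} and~\ref{lem:ev}, Theorem~\ref{thm:surj} follows once we find points $p_F$ such that
\begin{quote}
for each homogeneous $f\in S^W$ of positive degree and each homogeneous $\omega\in\Omega^k$, some element of $I_k$ equals $f\omega$ up to terms of lower polynomial degree.
\end{quote}
If $\mathcal{OP}_{W,k}$ is a single orbit, then $f$ takes one value $\gamma$ at all the points and $(f-\gamma)\omega$ works. With several orbits this fails, and the next example shows both what goes wrong and how to repair it.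

\begin{example}\label{ex:B2}
Let $W$ be of type $B_2$, with hyperplanes $x=0$, $y=0$, $x=y$, $x=-y$ and basic invariants $f_1=x^2+y^2$, $f_2=x^2y^2$. Let $k=1$. The eight rays form two orbits, and an equivariant choice consists of the points $(\pm a,0)$, $(0,\pm a)$ and $(\pm b,\pm b)$ with $a,b>0$; see Figure~\ref{fig:B2}. For $\omega=g\,dx+h\,dy$ the map $\operatorname{ev}$ records $h$ at $(\pm a,0)$, $g$ at $(0,\pm a)$, $g-h$ at $\pm(b,b)$, and $g+h$ at $\pm(b,-b)$.

\emph{The points cannot be arbitrary.} Suppose $f_1\,dx-\eta\in I_1$ with $\eta$ of polynomial degree at most $1$. The element $-1\in W$ negates $f_1\,dx$ and the constant $1$-forms and fixes the $1$-forms with linear coefficients. Since $I_1$ is $W$-stable, we may take $\eta=u\,dx+v\,dy$ constant. Evaluating at $(0,a)$, $(a,0)$ and $(b,b)$ gives $a^2=u$, $v=0$ and $2b^2=u-v$. So $f_1\,dx\in\operatorname{gr}I_1$ forces $a^2=2b^2$: all eight points lie on one circle. In that case $(f_1-a^2)\omega\in I_1$ for all $\omega$.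

\emph{The correction cannot be a scalar.} Let $a^2=2b^2$. If $(f_2-u)\omega\in I_1$ for all $\omega$, with $\deg u<4$, then $u$ agrees with $f_2$ at the eight points, and so does its average over $W$. That average is a polynomial in $f_1$, hence constant on the circle, whereas $f_2$ takes the values $0$ and $b^4$.

\emph{A correction that mixes the components.} The form
\begin{equation}\label{eq:B2}
f_2\,\omega-\tfrac{b^2}{2}\,(xg-yh)\,(x\,dx-y\,dy)
\end{equation}
lies in $I_1$. On the axes $f_2=0$, and $x\,dx-y\,dy$ kills the normal direction. At $\pm(b,b)$, on the vector $(1,-1)$, both terms equal $b^4(g-h)$, and at $\pm(b,-b)$, on $(1,1)$, both equal $b^4(g+h)$. So $(SI_W)_1\subseteq\operatorname{gr}I_1$ exactly when $a^2=2b^2$.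
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw[gray] (-2,0)--(2,0) (0,-2)--(0,2) (-1.5,-1.5)--(1.5,1.5) (-1.5,1.5)--(1.5,-1.5);
\draw[dashed] (0,0) circle (1.414);
\foreach \a in {0,45,...,315} \draw[very thick,rotate=\a] (1.414,-0.3)--(1.414,0.3);
\foreach \a in {0,90,180,270} \fill (\a:1.414) circle (2pt);
\foreach \a in {45,135,225,315} \filldraw[fill=white] (\a:1.414) circle (2pt);
\node[below right] at (1.45,0) {$(a,0)$};
\node[right] at (1.2,1.05) {$(b,b)$};
\end{tikzpicture}
\caption{The reflecting lines of $B_2$ and one point on each of the eight rays; filled and open dots are the two $W$-orbits. A $1$-form is evaluated at each point on the normal direction of the ray (thick segment). The method works exactly when the two orbits lie on a common circle, $a^2=2b^2$.}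
\label{fig:B2}
\end{figure}

\section{The points $p_F$ and the correction operator}\label{sec:points}

Let $f\in S^W$ be homogeneous of degree $d\ge1$. We look for an $S$-linear operator on $\Omega^k$ with coefficients of degree less than $d$, \emph{independent of the face}, that acts after evaluation at $p_F$ as the scalar $d\,f(p_F)$. By Euler's identity this scalar is $\langle\nabla f(p),p\rangle$, where $p=p_F$. Suppose that, with $X=X_F$ and some weights $m_H$,
\[
p=\sum_{H\not\supseteq X}m_H\,\frac{\operatorname{pr}_Xa_H}{\alpha_H(p)} .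
\]
Since $\nabla f(p)\in X$, pairing with $\nabla f(p)$ gives $d\,f(p)=\sum_{H\not\supseteq X} m_H\,c_{f,H}(p)$, and the $c_{f,H}$ have degree $d-2$. This is the drop in degree that we need. The weights may depend on $F$ and must vanish for $H\supseteq X$, so they have to be produced by operators on forms attached to $H$ alone. The natural one removes the factor $d\alpha_H$:
\[
\pi_H\omega=\omega-d\alpha_H\wedge\iota_{a_H}\omega .
\]
Moving $a_H$ from the first slot to the $i$-th slot in the formula for the wedge product gives
\begin{equation}\label{eq:pi}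
(\pi_H\omega)(v_1,\dots,v_k)=\omega(v_1,\dots,v_k)-\sum_{i=1}^k\omega(v_1,\dots,P_Hv_i,\dots,v_k).
\end{equation}
For an orthonormal basis $v_1,\dots,v_k$ of $N_F$, the component of $P_Hv_i$ along $v_i$ is $\langle a_H,v_i\rangle^2$. The diagonal contribution to \eqref{eq:pi} is therefore $1-|\operatorname{pr}_{N_F}a_H|^2=|\operatorname{pr}_Xa_H|^2$. This dictates $m_H=|\operatorname{pr}_Xa_H|^2$, which does vanish for $H\supseteq X$. The equation for $p$ is then the critical point equation of a concave function.

\begin{lemma}\label{lem:points}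
Let $F$ be a face and $X=X_F$. The function
\[
\Phi_F(x)=\sum_{H\not\supseteq X}|\operatorname{pr}_Xa_H|^2\log|\alpha_H(x)|-\tfrac12|x|^2
\]
on $F$ has a unique maximum $p_F$. These points form an equivariant choice, and
\begin{equation}\label{eq:crit}
\sum_{H\not\supseteq X}|\operatorname{pr}_Xa_H|^2\,\frac{\langle a_H,\xi\rangle}{\alpha_H(p_F)}=\langle p_F,\xi\rangle\qquad\text{for all }\xi\in X.
\end{equation}
\end{lemma}

\begin{proof}
If $H\not\supseteq X$, then $a_H\notin X^\perp$, so its weight is positive, and $\alpha_H$ has a constant nonzero sign on the convex set $F$, so $\log|\alpha_H|$ is concave there. The term $-\frac12|x|^2$ makes $\Phi_F$ strictly concave. Since $|\alpha_H(x)|\le|x|$, every logarithmic term is at most a constant times $\log|x|$, so $\Phi_F\to-\infty$ as $|x|\to\infty$. At a point of $\overline F\setminus F$ some $\alpha_H$ with $H\not\supseteq X$ vanishes, so one term tends to $-\infty$ while the others stay bounded above. Hence the sets $\{\Phi_F\ge\gamma\}$ are compact, the maximum exists, and it is unique by strict concavity. As $F$ is open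 in $X$, the derivative of $\Phi_F$ at $p_F$ along each $\xi\in X$ vanishes, which is \eqref{eq:crit}. Finally $\Phi_{wF}(wx)=\Phi_F(x)$ because $a_{wH}=\pm wa_H$, and uniqueness gives $p_{wF}=wp_F$.
\end{proof}

From now on $\operatorname{ev}$ and $I_k$ refer to these points. One difficulty remains. A single $P_H$ need not preserve $N_F$, so $\operatorname{ev}(\pi_H\omega)_F$ is in general not a multiple of $\operatorname{ev}(\omega)_F$. The unwanted terms cancel in the sum over $H$, by symmetry under the reflections that fix $p_F$.

\begin{lemma}\label{lem:L}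
Let $f\in S^W$ be homogeneous of degree $d\ge1$. For every $\omega\in\Omega^k$ the form
\[
L_f(\omega)=d\,f\,\omega-\sum_{H\in\mathcal{A}}c_{f,H}\,\pi_H\omega
\]
lies in $I_k$.
\end{lemma}

\begin{proof}
Fix $F\in\mathcal{OP}_{W,k}$ and write $X=X_F$, $N=N_F$, $p=p_F$, $c_H=c_{f,H}(p)$. Consider the symmetric operator $C=\sum_Hc_HP_H$ on $V$. Let $s=s_{H'}$ with $H'\supseteq X$. Then $sp=p$, so $c_{sH}=c_{f,sH}(sp)=c_H$, and $sCs^{-1}=\sum_Hc_HP_{sH}=C$. For $x\in X$ we get $sCx=Csx=Cx$ for all such $s$, so $Cx\in X$. Being symmetric, $C$ also preserves $N=X^\perp$.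

Let $v_1,\dots,v_k$ be an orthonormal basis of $N$. Since $Cv_i\in N$ and $\omega(p)$ is alternating, only the component of $Cv_i$ along $v_i$ contributes to $\omega(p)(v_1,\dots,Cv_i,\dots,v_k)$. That component is $\langle Cv_i,v_i\rangle=\sum_Hc_H\langle a_H,v_i\rangle^2$. Multiplying \eqref{eq:pi} by $c_H$ and summing over $H$ gives
\[
\sum_Hc_H\,(\pi_H\omega)(p)(v_1,\dots,v_k)=\sum_Hc_H\bigl(1-|\operatorname{pr}_Na_H|^2\bigr)\,\omega(p)(v_1,\dots,v_k).
\]
As $a_H$ is a unit vector, $1-|\operatorname{pr}_Na_H|^2=|\operatorname{pr}_Xa_H|^2$. Therefore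
\[
\operatorname{ev}(L_f\omega)_F=\Bigl[d\,f(p)-\sum_Hc_H\,|\operatorname{pr}_Xa_H|^2\Bigr]\operatorname{ev}(\omega)_F .
\]
The terms with $H\supseteq X$ vanish. For $H\not\supseteq X$ we have $\alpha_H(p)\neq0$ and $c_H=\langle a_H,\nabla f(p)\rangle/\alpha_H(p)$. By \eqref{eq:tangent} we may take $\xi=\nabla f(p)$ in \eqref{eq:crit}, and the sum equals $\langle p,\nabla f(p)\rangle=d\,f(p)$. The bracket is zero.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:surj}]
Let $\omega\in\Omega^k$ be homogeneous and nonzero. The operators $\pi_H$ preserve polynomial degree and each $c_{f_j,H}$ is zero or of degree $d_j-2$, so $L_{f_j}(\omega)\in I_k$ has leading form $d_jf_j\omega$. Hence $f_j\Omega^k\subseteq\operatorname{gr}I_k$. We saw after Lemma~\ref{lem:ev} that $df_j\wedge\Omega^{k-1}\subseteq\operatorname{gr}I_k$. By \eqref{eq:SI}, $(SI_W)_k\subseteq\operatorname{gr}I_k$, and Lemmas~\ref{lem:gr} and~\ref{lem:ev} give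
\[
(SR_W)_k\twoheadrightarrow\Omega^k/I_k\cong E_k\cong\mathbb{R}[\mathcal{OP}_{W,k}]\otimes\det.\qedhere
\]
\end{proof}

The proof uses that $W$ is generated by reflections through \eqref{eq:tangent}, \eqref{eq:c}, (F1) and Solomon's theorem, which limits the forms to be placed in $\operatorname{gr}I_k$ to $f_j\omega$ and $df_j\wedge\eta$. It uses the real structure to produce $p_F$ by concavity. It uses no classification.

\begin{example}\label{ex:B2again}
We return to $B_2$ and $k=1$. Taking $\xi=p_F$ in \eqref{eq:crit} gives $|p_F|^2=\sum_H|\operatorname{pr}_Xa_H|^2$. For each ray the four normals make angles $0,\pi/4,\pi/2,3\pi/4$ with it, up to sign, so the sum is $1+\frac12+0+\frac12=2$. Thus $a=\sqrt2$ and $b=1$, and the condition $a^2=2b^2$ of Example~\ref{ex:B2} holds. For $f_2$, with $\nabla f_2=(2xy^2,2x^2y)$, the data are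
\[
\begin{array}{c|cccc}
H& x=0& y=0& x=y& x=-y\\ \hline
c_{f_2,H}&2y^2&2x^2&-2xy&2xy\\
\pi_H\omega& h\,dy& g\,dx&\frac{g+h}{2}(dx+dy)&\frac{g-h}{2}(dx-dy)
\end{array}
\]
The last two columns contribute $-2xy(h\,dx+g\,dy)$, so $\sum_Hc_{f_2,H}\pi_H\omega=2(xg-yh)(x\,dx-y\,dy)$, and $L_{f_2}(\omega)$ is four times the form \eqref{eq:B2}.
\end{example}

\section{The Euler characteristic}\label{sec:euler}

In the representation ring, $[\ker\varphi_k]=[(SR_W)_k]-[\mathbb{R}[\mathcal{OP}_{W,k}]\otimes\det]$, whichever surjection $\varphi_k$ is chosen. Part (a) of Theorem~\ref{thm:iso} follows by subtracting the two identities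
\[
\sum_k(-1)^k[(SR_W)_k]=[\mathbf{1}],\qquad \sum_k(-1)^k[\mathbb{R}[\mathcal{OP}_{W,k}]\otimes\det]=[\mathbf{1}],
\]
where $\mathbf{1}$ is the trivial module. The first is a Poincar\'e lemma for $SR_W$, the second an Euler relation for the faces.

\subsection*{Forms}
Let $\mathcal{E}=\sum_ix_i\partial_i$ be the Euler field. The ideal $SI_W$ is stable under $d$ and $\iota_{\mathcal{E}}$, because
\begin{align*}
d(f_j\omega)&=df_j\wedge\omega+f_j\,d\omega, & d(df_j\wedge\omega)&=-df_j\wedge d\omega,\\
\iota_{\mathcal{E}}(f_j\omega)&=f_j\,\iota_{\mathcal{E}}\omega, & \iota_{\mathcal{E}}(df_j\wedge\omega)&=d_jf_j\,\omega-df_j\wedge\iota_{\mathcal{E}}\omega .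
\end{align*}
So both operators descend to $W$-equivariant maps on $SR_W$. They preserve the total degree, polynomial plus exterior, and by Cartan's formula $d\iota_{\mathcal{E}}+\iota_{\mathcal{E}}d$ is multiplication by the total degree $m$. If $m>0$ and $d\omega=0$ in $SR_W$, then $\omega=d(\iota_{\mathcal{E}}\omega/m)$. Thus the complex $(SR_W,d)$ is exact in each positive total degree, and there its alternating sum vanishes. Total degree $0$ consists of the constants and contributes $[\mathbf{1}]$.

\subsection*{Faces}
Let $w\in W$. The trace of $w$ on $\mathbb{R}[\mathcal{OP}_{W,k}]$ counts the faces of codimension $k$ with $wF=F$, and by (F1) these are the faces contained in $V^w$. If $x\in V^w$ lies in $F$, then $x\in F\cap wF$, so $wF=F$; hence $V^w$ is the disjoint union of the faces it contains. These faces arise from the single cell $V^w$ by cutting with the hyperplanes of $\mathcal{A}$ one at a time. A cut either leaves a relatively open convex cell unchanged or replaces a cell of dimension $e$ by two cells of dimension $e$ and one of dimension $e-1$. Neither changes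 $\sum(-1)^{\dim}$, so $\sum_{F\subseteq V^w}(-1)^{\dim F}=(-1)^{\dim V^w}$ and
\[
\sum_k(-1)^k\operatorname{tr}\bigl(w,\mathbb{R}[\mathcal{OP}_{W,k}]\bigr)=(-1)^{n-\dim V^w}=\det w .
\]
The last equality holds because the nonreal eigenvalues of the orthogonal map $w$ come in conjugate pairs, so the multiplicity of $-1$ has the parity of $n-\dim V^w$. Multiplying by $\det w$ gives the trivial character. This proves (a).

\section{Exterior degrees $0$, $1$ and $k\ge r$}\label{sec:extreme}

A surjection $\varphi_k$ is an isomorphism if and only if $\dim(SR_W)_k=\#\mathcal{OP}_{W,k}$. Part (d) of Theorem~\ref{thm:iso} is therefore immediate from the dimension formula in \cite{SCR}. Part (c) follows from (a) and (b): if $r\le2$, then (b) covers every $k$, and if $r=3$, then (b) covers every $k\ne2$, so (a) reads $[\ker\varphi_2]=0$. It remains to prove (b).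

\subsection*{Reduction to irreducible groups}
Write $V=V^W\oplus\bigoplus_iV_i$ and $W=\prod_iW_i$ with $W_i$ an irreducible reflection group on $V_i$, of rank $r_i=\dim V_i$. As basic invariants take the coordinates on $V^W$ together with basic invariants of each $W_i$. The algebra $\Omega$ is the graded tensor product of the form algebras of the summands, and each generator $f_j$, $df_j$ of $SI_W$ lives in one factor. The coordinates on $V^W$ and their differentials reduce that factor to $\mathbb{R}$, so $SR_W\cong\bigotimes_iSR_{W_i}$. Each hyperplane of $\mathcal{A}$ comes from one $W_i$, so the faces are the products $V^W\times\prod_iF_i$, and codimensions add. Hence both polynomials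
\[
\sum_k\dim(SR_W)_k\,z^k\qquad\text{and}\qquad\sum_k\#\mathcal{OP}_{W,k}\,z^k
\]
are products over $i$ of the corresponding polynomials for $W_i$, which have degree at most $r_i$. In such a product the coefficients of $z^0$ and $z^1$ depend only on those of the factors, the coefficient of $z^r$ is the product of the coefficients of $z^{r_i}$, and the higher coefficients vanish. So we may assume that $W$ is irreducible with $V^W=0$ and $r=n$, and treat $k=0,1,n$.

\subsection*{The cases $k=0$ and $k=n$}
For $k=0$ both numbers are $|W|$, by (I1) and (F2). For $k=n$ let $\operatorname{vol}=dx_1\wedge\dots\wedge dx_n$ and $\mathfrak{m}=(x_1,\dots,x_n)$. The form $d|x|^2$ is invariant, and $d|x|^2\wedge\iota_{\partial_i}\operatorname{vol}=2x_i\operatorname{vol}$. So $\mathfrak{m}\operatorname{vol}\subseteq SI_W$ and $\dim(SR_W)_n\le1=\#\mathcal{OP}_{W,n}$. Equality holds by Theorem~\ref{thm:surj}.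

\subsection*{The case $k=1$}
If $n=1$ this is the case $k=n$, so let $n\ge2$. We must show $\dim(SR_W)_1=n|W|/2$. Identify $\Omega^1$ with $S^n$ and let $J$ be the $n\times n$ matrix whose $i$-th column is $\nabla f_i$, that is, $df_i$. By \eqref{eq:SI}, $(SR_W)_1$ is the cokernel of $J$ over $R_W$. Over this finite-dimensional ring $J$ is far from injective, so its cokernel is hard to count. We instead divide only by the invariants below the top degree. Over the resulting ring $J$ is injective, and we show that the remaining invariant is absorbed by the image of $J$.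

For irreducible $W$ with $V^W=0$ the degrees satisfy $2\le d_1\le\dots\le d_{n-1}<d_n=h$, where $h$ is the Coxeter number, the order of a product of all simple reflections (a Coxeter element); see \cite[Ch.~3]{Hum}. Let $B=S/(f_1,\dots,f_{n-1})$. By (I1), $B\cong\mathbb{R}[f_n]\otimes R_W$ as graded $\mathbb{R}[f_n]$-modules, so $f_n$ is not a zero divisor in $B$. We have $(SR_W)_1=B^n/(JB^n+f_nB^n)$.

\emph{The Gram matrix.} The entry $(J^TJ)_{ij}=\langle\nabla f_i,\nabla f_j\rangle$ is an invariant of degree $d_i+d_j-2$, and $0<d_i+d_j-2<2h$. Modulo $f_1,\dots,f_{n-1}$ it is a homogeneous polynomial in $f_n$, so over $B$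
\[
J^TJ=f_nA,\qquad A\in M_n(\mathbb{R}),\qquad A_{ij}=0\ \text{ unless } d_i+d_j-2=h .
\]
For $B_2$ the three inner products are $4f_1$, $8f_2$, $4f_1f_2$, and $A=\left(\begin{smallmatrix}0&8\\8&0\end{smallmatrix}\right)$.

\emph{$A$ is invertible.} A Coxeter element has an eigenvector $v\in V\otimes\mathbb{C}$ with eigenvalue $\zeta=e^{2\pi i/h}$ and $\alpha_H(v)\ne0$ for all $H$ \cite[\S3.19]{Hum}. Invariance gives $f_i(v)=f_i(\zeta v)=\zeta^{d_i}f_i(v)$, so $f_i(v)=0$ for $i<n$, since $0<d_i<h$. Evaluation at $v$ thus factors through $B$, and $f_n(v)A=J(v)^TJ(v)$. By (I3), $\det J(v)\neq0$, so $\det A\ne0$. Some term in the expansion of $\det A$ is nonzero, so there is a permutation $\sigma$ with $d_i+d_{\sigma(i)}-2=h$ for all $i$. Summing over $i$,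
\begin{equation}\label{eq:sumd}
\sum_i(d_i-1)=\frac{nh}{2}.
\end{equation}

\emph{$J$ is injective on $B^n$, and $f_nB^n\subseteq JB^n$.} Injectivity follows from $A^{-1}J^TJ=f_n\operatorname{Id}$. Over the commutative ring $B[f_n^{-1}]$ the square matrix $f_n^{-1}A^{-1}J^T$ is a left inverse of $J$, hence also a right inverse. Since $B$ embeds in $B[f_n^{-1}]$, we get $J(A^{-1}J^T)=f_n\operatorname{Id}$ over $B$. Therefore $(SR_W)_1=B^n/JB^n$.

\emph{The dimension.} The $i$-th column of $J$ is homogeneous of degree $d_i-1$, and the Hilbert series of $B$ is $\operatorname{Hilb}(R_W;q)/(1-q^h)$. Injectivity of $J$ gives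
\[
(1-q^h)\operatorname{Hilb}\bigl((SR_W)_1;q\bigr)=\operatorname{Hilb}(R_W;q)\sum_{i=1}^n\bigl(1-q^{d_i-1}\bigr).
\]
Dividing by $1-q$ and setting $q=1$ gives $h\dim(SR_W)_1=|W|\sum_i(d_i-1)$. By \eqref{eq:sumd}, $\dim(SR_W)_1=n|W|/2=\#\mathcal{OP}_{W,1}$. This proves (b).

\section{The group $F_4$}\label{sec:F4}

In rank $4$, parts (a) and (b) leave $k=2,3$, and they give $[\ker\varphi_2]=[\ker\varphi_3]$, that is, $\ker\varphi_2\cong\ker\varphi_3$. To prove (e) it remains to count the rays and to show $\dim(SR_W)_3\ge243$.

Let $W$ be generated by the reflections in the $48$ roots $\pm e_i$, $\pm e_i\pm e_j$, $\frac12(\pm1,\pm1,\pm1,\pm1)$ of $\mathbb{R}^4$. There are $24$ hyperplanes, $|W|=1152$, and the degrees are $2,6,8,12$, with basic invariants $f_1=|x|^2,g_6,g_8,g_{12}$. Removing one node from the Coxeter diagram gives a subgroup of type $B_3$, of order $48$, for each end node, and of type $A_2\times A_1$, of order $12$, for each middle node. By (F2), $\#\mathcal{OP}_{W,3}=2\cdot24+2\cdot96=240$.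

The plan is to turn $(SR_W)_3$ into a quotient of an ideal of $S$, to reduce modulo $f_1$, where $S$ becomes a sum of tensor squares of spaces of binary forms, and to observe that $g_6$ and $g_8$ become pure tensors there. The relations can then be counted in two variables.

\subsection*{Step 1: from $3$-forms to polynomials}
Let $\theta=\frac12df_1=\sum_ix_i\,dx_i$ and $\delta=\sum_i\partial_i\,\iota_{\partial_i}$, where $\partial_i$ differentiates coefficients. From $\partial_jx_i=x_i\partial_j+\delta_{ij}$ and the fact that $\iota_{\partial_j}$ is an antiderivation,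
\[
\theta\wedge\delta\omega+\delta(\theta\wedge\omega)=\sum_ix_i\partial_i\omega+\sum_i\iota_{\partial_i}(dx_i\wedge\omega)=(e+4-k)\,\omega
\]
for $\omega\in\Omega^k$ of polynomial degree $e$. For $k=3$ the scalar is positive, so $\theta\wedge\omega=0$ implies $\omega\in\theta\wedge\Omega^2$; this is the exactness of the Koszul complex of $x_1,\dots,x_4$. Define $\mu\colon\Omega^3\to S$ by $\theta\wedge\omega=\mu(\omega)\operatorname{vol}$. Then $\mu$ is $S$-linear, has kernel $df_1\wedge\Omega^2$, and satisfies $\mu(\iota_v\operatorname{vol})=\langle x,v\rangle$ for $v\in V$, so its image is $\mathfrak{m}$.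

We compute the image of the other relations. We have $\mu(g\,\Omega^3)=g\,\mathfrak{m}$. The module $\Omega^2$ is generated by the forms $\iota_u\iota_v\operatorname{vol}$ with $u,v\in V$. Expanding $\iota_u\iota_v(dg\wedge\operatorname{vol})=0$ gives
$dg\wedge\iota_u\iota_v\operatorname{vol}=(\partial_ug)\,\iota_v\operatorname{vol}-(\partial_vg)\,\iota_u\operatorname{vol}$,
and $\mu$ sends this form to $D_{uv}g$, where $D_{uv}=\langle x,v\rangle\partial_u-\langle x,u\rangle\partial_v$. The $D_{uv}$ span $\mathfrak{so}_4$, viewed as the linear vector fields that kill $f_1$. Hence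
\begin{equation}\label{eq:K}
(SR_W)_3\cong\mathfrak{m}/K,\qquad K=f_1\mathfrak{m}+\sum_{g\in\{g_6,g_8,g_{12}\}}\bigl(g\,\mathfrak{m}+S\cdot\mathfrak{so}_4\,g\bigr).
\end{equation}
We complexify from now on, which does not change dimensions.

\subsection*{Step 2: the ring $S/f_1S$}
Identify $V$ with the quaternions, $e_1,\dots,e_4$ corresponding to $1,\mathbf{i},\mathbf{j},\mathbf{k}$, and realize them as matrices:
\[
\mathbf{i}=\begin{pmatrix}i&0\\0&-i\end{pmatrix},\qquad
\mathbf{j}=\begin{pmatrix}0&1\\-1&0\end{pmatrix},\qquad
\mathbf{k}=\begin{pmatrix}0&i\\i&0\end{pmatrix}.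
\]
Then $V\otimes\mathbb{C}=M_2(\mathbb{C})$ and $f_1=\det$, and the unit quaternions lie in $SL_2(\mathbb{C})$. Let $\mathcal{B}_d$ be the space of binary forms of degree $d$ in $s,t$, of dimension $d+1$. Pull polynomials back along
\[
\mathbb{C}^2\times\mathbb{C}^2\to M_2(\mathbb{C}),\qquad(\xi,\eta)\mapsto\xi\,(\mathbf{j}\eta)^T .
\]
The matrix entries pull back, up to sign, to the four products of a coordinate of $\xi$ and a coordinate of $\eta$, so $S_d$ maps onto $\mathcal{B}_d\otimes\mathcal{B}_d$. The kernel contains $f_1S_{d-2}$, and $\binom{d+3}{3}-\binom{d+1}{3}=(d+1)^2$. Hence $S/f_1S\cong\bigoplus_d\mathcal{B}_d\otimes\mathcal{B}_d$ as rings.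

For $b\in SL_2(\mathbb{C})$ we have $b^T\mathbf{j}b=\mathbf{j}$, so $a\,\xi(\mathbf{j}\eta)^Tb=(a\xi)(\mathbf{j}b^{-1}\eta)^T$. Thus
\begin{equation}\label{eq:ab}
x\mapsto axb\quad\text{corresponds to}\quad(\xi,\eta)\mapsto(a\xi,\,b^{-1}\eta)\qquad(a,b\in SL_2(\mathbb{C})).
\end{equation}
The vector fields $x\mapsto ax+xb$ with $a,b\in\mathfrak{sl}_2$ kill $\det$. They form a space of dimension $6$, because $ax+xb=0$ for all $x$ forces $b=-a$ to be a traceless scalar. So they are all of $\mathfrak{so}_4\otimes\mathbb{C}$. Differentiating \eqref{eq:ab}, we see that if $g\equiv\psi\otimes\psi$ modulo $f_1$, then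
\begin{equation}\label{eq:so4}
\mathfrak{so}_4\,g\equiv\mathfrak{sl}_2\psi\otimes\psi+\psi\otimes\mathfrak{sl}_2\psi,\qquad \mathfrak{sl}_2\psi=\operatorname{span}\{s\psi_t,\ t\psi_s,\ s\psi_s-t\psi_t\}.
\end{equation}

\subsection*{Step 3: $g_6$ and $g_8$ modulo $f_1$}
Let
\[
\psi_6=st(s^4-t^4),\qquad\psi_8=s^8+14s^4t^4+t^8 .
\]
We claim that, after rescaling, $g_6\equiv\psi_6\otimes\psi_6$ and $g_8\equiv\psi_8\otimes\psi_8$ modulo $f_1$.

Conjugation by a unit quaternion $\cos\frac\beta2+u\sin\frac\beta2$ rotates the imaginary quaternions by the angle $\beta$ about $u$. Let $2O$ be the binary octahedral group, the group of unit quaternions whose conjugation preserves the octahedron $\{\pm\mathbf{i},\pm\mathbf{j},\pm\mathbf{k}\}$. It contains every root scaled to unit length. Indeed, up to sign these give the identity, the rotations by multiples of $\pi/2$ about a coordinate axis (from $\mathbf{i}$ and $(1\pm\mathbf{i})/\sqrt2$, and the same with $\mathbf{j}$ or $\mathbf{k}$), the half-turns about the axes $u\pm u'$ with $u\neq u'$ in $\{\mathbf{i},\mathbf{j},\mathbf{k}\}$, and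 the rotations by $\pm2\pi/3$ about the axes $\mathbf{i}\pm\mathbf{j}\pm\mathbf{k}$.

The eigenlines of $\mathbf{i},\mathbf{j},\mathbf{k}$ in $\mathbb{C}^2$ are spanned by $(1,0),(0,1)$, by $(1,\pm i)$ and by $(1,\pm1)$. These are the six simple zeros of $\psi_6$. An element $\rho\in2O$ permutes them, so $\psi_6\circ\rho=\varepsilon(\rho)\psi_6$ for a character $\varepsilon\colon2O\to\mathbb{C}^\times$. The Hessian determinant of $\psi_6=s^5t-st^5$ is
\[
(20s^3t)(-20st^3)-25(s^4-t^4)^2=-25\,\psi_8 .
\]
The Hessian commutes with substitutions of determinant $1$ and is quadratic in the form, so $\psi_8\circ\rho=\varepsilon(\rho)^2\psi_8$.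

For a unit quaternion $\rho$ the reflection in $\rho^\perp$ is $s_\rho(x)=-\rho\bar x\rho$: this map negates $\rho$, and if $x\perp\rho$, then $\rho\bar x=-x\bar\rho$, so it fixes $x$. Hence $s_\rho s_{\rho'}(x)=axb$ with $a=\rho\bar\rho'$ and $b=\bar\rho'\rho$. For $\rho,\rho'\in2O$ we have $\varepsilon(a)=\varepsilon(\rho)\varepsilon(\rho')^{-1}=\varepsilon(b)$. By \eqref{eq:ab} the map $s_\rho s_{\rho'}$ multiplies $\psi_6\otimes\psi_6$ by $\varepsilon(a)\varepsilon(b)^{-1}=1$ and $\psi_8\otimes\psi_8$ by the square of this number. So both tensors are invariant under the subgroup $W^+$ of rotations, which is generated by the products of two reflections.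

Averaging a lift over $W^+$ gives $W^+$-invariant polynomials of degrees $6$ and $8$ with these images. A $W^+$-invariant polynomial is the sum of a $W$-invariant and a polynomial on which $W$ acts by $\det$. The latter vanishes on every $H$, so it is divisible by $\prod_H\alpha_H$, of degree $24$. In degrees $6$ and $8$ the lifts are therefore $W$-invariant. Since $S^W_6$ is spanned by $f_1^3,g_6$ and $S^W_8$ by $f_1^4,f_1g_6,g_8$, the nonzero tensors $\psi_6\otimes\psi_6$ and $\psi_8\otimes\psi_8$ are multiples of the images of $g_6$ and $g_8$. This proves the claim.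

\subsection*{Step 4: counting}
In degrees $d=1,2$ we have $K_d=0$, so $(\mathfrak{m}/K)_d$ has dimension $4$ and $10$. For $d\ge3$ we have $(f_1\mathfrak{m})_d=(f_1S)_d$, so $(\mathfrak{m}/K)_d=(\mathcal{B}_d\otimes\mathcal{B}_d)/\overline K_d$, where $\overline K_d$ is the image of $K_d$. For $e\in\{6,8\}$ and $d\ge e$ put
\[
Y^e_d=\mathcal{B}_{d-e}\,\psi_e,\qquad Z^e_d=\mathcal{B}_{d-e}\cdot\mathfrak{sl}_2\psi_e .
\]
Euler's identity for $\psi=\psi_e$ gives
\[
s(s\psi_s-t\psi_t)+2t\,(s\psi_t)=e\,s\psi,\qquad -t(s\psi_s-t\psi_t)+2s\,(t\psi_s)=e\,t\psi,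
\]
so $Y^e_d\subseteq Z^e_d$ for $d>e$. By \eqref{eq:so4} the image of $S\cdot\mathfrak{so}_4\,g_e$ in degree $d$ is $Z^e_d\otimes Y^e_d+Y^e_d\otimes Z^e_d$. The image of $g_e\mathfrak{m}$ is $Y^e_d\otimes Y^e_d$ for $d>e$, which is contained in it. The invariant $g_{12}$ contributes only for $d\ge12$. So for $3\le d\le11$,
\[
\overline K_d=\sum_{e\in\{6,8\},\ e\le d}\bigl(Z^e_d\otimes Y^e_d+Y^e_d\otimes Z^e_d\bigr).
\]
When $Y\subseteq Z$, the two summands of $Z\otimes Y+Y\otimes Z$ share $Y\otimes Y$, so the dimension is at most $2\dim Y\dim Z-(\dim Y)^2$.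

\emph{$d=3,4,5$.} Here $\overline K_d=0$, and the dimensions are $16,25,36$.

\emph{$d=6$.} We have $\dim Y^6_6=1$ and $\dim Z^6_6\le3$, so $\dim\overline K_6\le6$, and the quotient has dimension at least $49-6=43$.

\emph{$d=7$.} We have $\dim Y^6_7=2$ and $\dim Z^6_7\le6$, so $\dim\overline K_7\le24-4=20$, and the quotient has dimension at least $64-20=44$.

\emph{$d=8$.} We have $\dim Y^6_8=3$. The bound $\dim Z^6_8\le9$ can be improved by one. The space $\mathfrak{sl}_2\psi_6$ is spanned by $s^6-5s^2t^4$, $t^6-5s^4t^2$ and $s^5t+st^5$. Among the nine products with $s^2,st,t^2$, the three forms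
\[
t^2(s^6-5s^2t^4),\qquad s^2(t^6-5s^4t^2),\qquad st(s^5t+st^5)
\]
lie in the plane spanned by $s^6t^2$ and $s^2t^6$, so $\dim Z^6_8\le8$. The term $e=6$ has dimension at most $48-9=39$, and the term $e=8$ at most $6$. The quotient has dimension at least $81-45=36$.

\emph{$d=9,10,11$.} Let $U_d=Y^6_d+Y^8_d$, of dimension at most $(d-5)+(d-7)$. Then $\overline K_d\subseteq U_d\otimes\mathcal{B}_d+\mathcal{B}_d\otimes U_d$, so the quotient surjects onto $(\mathcal{B}_d/U_d)\otimes(\mathcal{B}_d/U_d)$. Since $\dim\mathcal{B}_d/U_d\ge(d+1)-(2d-12)=13-d$, the dimension is at least $16$, $9$, $4$.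

The lower bounds are
\[
\begin{array}{c|ccccccccccc}
d&1&2&3&4&5&6&7&8&9&10&11\\ \hline
\dim(\mathfrak{m}/K)_d\ge&4&10&16&25&36&43&44&36&16&9&4
\end{array}
\]
and their sum is $243$. By \eqref{eq:K}, $\dim(SR_W)_3\ge243>240$, so $\ker\varphi_3\neq0$, and $\ker\varphi_2\cong\ker\varphi_3$ as noted at the start of this section. This proves (e) and completes the proof of Theorem~\ref{thm:iso}.

\begin{thebibliography}{9}

\bibitem{Hum}
Humphreys, \emph{Reflection Groups and Coxeter Groups}.

\bibitem{SCR}
\emph{The Superspace Coinvariant Ring},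
\texttt{https://sites.math.washington.edu/\allowbreak fpsac2026/\allowbreak public/\allowbreak abstracts/\allowbreak rhoades.pdf}.

\end{thebibliography}
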